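\title{A weakly closed operator algebra with no zero divisors and no separating vector}

\begin{abstract}
We construct a weakly closed unital algebra of operators on a separable Hilbert space that has no zero divisors and in which every finite set of vectors is annihilated by a nonzero element. In particular, a weakly closed integral domain need not have a separating vector. The algebra is block diagonal with finite-dimensional blocks and embeds in the ring of formal series in countably many noncommuting letters. Noncommutativity is essential for examples of this shape: a commutative algebra with no nonzero element of square zero has a dense $G_\delta$ set of separating vectors as soon as it has countably many closed invariant subspaces of finite codimension with zero intersection.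
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $H$ be a separable complex Hilbert space and $B(H)$ the algebra of bounded operators on $H$. A vector $x\in H$ is \emph{separating} for an algebra $\mathcal A\subseteq B(H)$ if the map $A\mapsto Ax$ is injective on $\mathcal A$, that is, if $x$ lies in the kernel of no nonzero element of $\mathcal A$. The algebra $\mathcal A$ is an \emph{integral domain} if $A_1A_2=0$ with $A_1,A_2\in\mathcal A$ forces $A_1=0$ or $A_2=0$; neither commutativity nor a unit is assumed. \emph{Weakly closed} means closed in the weak operator topology, in which a net $T_\lambda$ converges to $T$ when $\langle T_\lambda x,y\rangle\to\langle Tx,y\rangle$ for all $x,y\in H$. A weakly closed algebra is also closed in the finer weak-$*$, strong and norm topologies. We study the following question, taken from \cite{SV}.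

\begin{quote}
\emph{If a weakly closed subalgebra of $B(H)$ is an integral domain, does it have a separating vector?}
\end{quote}

An algebra has no separating vector exactly when the kernels of its nonzero elements cover $H$. The model is the full matrix algebra $M_2$ on $\mathbb C^2$: every vector is killed by a rank-one projection, and such a projection $P$ is a zero divisor, since $P(1-P)=0$. In an integral domain the kernel of a nonzero element contains the range of no nonzero element, so kernels are small, and one may hope that they leave some vector uncovered. The first examples support this hope. On the Hardy space $H^2$ of the disk, the multiplication operators by bounded analytic functions form a weakly closed algebra (the commutant of multiplication by $z$), and a product of two nonzero analytic functions is nonzero; so this algebra is an integral domain for which every nonzero vector is separating. The finite-dimensional case is also positive.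

\begin{proposition}\label{prop:fd}
A finite-dimensional integral domain $\mathcal A\subseteq B(H)$ has a separating vector. In particular, the answer to the question is yes when $\dim H<\infty$.
\end{proposition}

Weak closedness makes counterexamples harder to find, because closure can create zero divisors: the polynomials in multiplication by $x$ on $L^2[0,1]$ form an integral domain, while their weak closure contains multiplication by the indicator functions of $[0,\frac12]$ and $[\frac12,1]$, which are almost everywhere limits of uniformly bounded sequences of polynomials. Nevertheless the answer is no, in a strong form.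

\begin{theorem}\label{thm:main}
There are a separable infinite-dimensional Hilbert space $H$ and a weakly closed algebra $\mathcal A\subseteq B(H)$ with $I\in\mathcal A$ such that
\begin{enumerate}
\item[(i)] $\mathcal A$ is an integral domain;
\item[(ii)] for every $r\ge1$ and all $x^{(1)},\dots,x^{(r)}\in H$ there is $A\in\mathcal A$, $A\ne0$, with $Ax^{(1)}=\dots=Ax^{(r)}=0$.
\end{enumerate}
Moreover $H=\bigoplus_{n\ge1}H_n$, where each $H_n$ is finite dimensional and reducing for $\mathcal A$.
\end{theorem}

The case $r=1$ of (ii) says that $\mathcal A$ has no separating vector. For general $r$, write $H^{(r)}$ for the orthogonal sum of $r$ copies of $H$ and $A^{(r)}=A\oplus\dots\oplus A$. A vector $(x^{(1)},\dots,x^{(r)})$ separates the inflation $\mathcal A^{(r)}=\{A^{(r)}:A\in\mathcal A\}$ exactly when $0$ is the only element of $\mathcal A$ that kills every $x^{(i)}$, so (ii) says that no finite inflation of $\mathcal A$ has a separating vector. This is optimal: for every $\mathcal A$ the infinite inflation $\mathcal A^{(\infty)}$ is separated by $(2^{-i}e_i)_i$, where $(e_i)$ is an orthonormal basis of $H$.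

The algebra in Theorem~\ref{thm:main} is noncommutative, and the next result shows that an example with finite-dimensional blocks has to be.

\begin{theorem}\label{thm:comm}
Let $\mathcal A\subseteq B(H)$ be a commutative algebra, not assumed closed, with no nonzero element of square zero. Suppose that there are countably many closed $\mathcal A$-invariant subspaces $N_n$ of finite codimension with $\bigcap_nN_n=\{0\}$. Then the set of separating vectors of $\mathcal A$ contains a dense $G_\delta$ subset of $H$.
\end{theorem}

Theorem~\ref{thm:comm} applies to every commutative integral domain that has such subspaces, for instance to the algebra on $H^2$ above with $N_n=z^nH^2$. The algebra of Theorem~\ref{thm:main} has them too, namely $N_n=\bigoplus_{m\ne n}H_m$. So Theorem~\ref{thm:comm} fails without commutativity, even for weakly closed unital integral domains and even if one asks only for a finite separating set. We do not settle the commutative case of the question beyond Theorem~\ref{thm:comm}.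

The two positive results are proved in Section~\ref{sec:positive}. Section~\ref{sec:series} gives a general way to produce weakly closed integral domains from finite-dimensional blocks, Section~\ref{sec:systems} contains the linear algebra lemma on which the counterexample rests, and Sections~\ref{sec:blocks} and~\ref{sec:kill} build the blocks and complete the proof of Theorem~\ref{thm:main}.

\section{Finite-dimensional and commutative algebras}\label{sec:positive}

\begin{proof}[Proof of Proposition~\ref{prop:fd}]
If $\mathcal A=\{0\}$, every vector is separating. Otherwise fix $a\in\mathcal A$, $a\ne0$. The linear map $c\mapsto ac$ is injective on the finite-dimensional space $\mathcal A$, hence surjective, so $ae=a$ for some $e\in\mathcal A$, and $e\ne0$. From $a(ec-c)=0$ we get $ec=c$ for all $c\in\mathcal A$. Given $b\in\mathcal A$, the linear map $c\mapsto bc$ on $\mathcal A$ has an eigenvector, say $bc=\lambda c$ with $c\ne0$. Then $(b-\lambda e)c=0$, so $b=\lambda e$. Thus $\mathcal A=\mathbb Ce$, and every $x$ with $ex\ne0$ is separating.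
\end{proof}

For Theorem~\ref{thm:comm} we pass to the finite-dimensional quotients $H/N_n$. The image of $\mathcal A$ on a quotient may contain elements of square zero and need not have a separating vector. What remains true is that a generic vector is killed by such elements only.

\begin{lemma}\label{lem:generic}
Let $M$ be a finite-dimensional Hilbert space, let $E\subseteq B(M)$ be a commutative algebra, and let $U$ be the set of $y\in M$ at which $\dim Ey$ takes its maximal value $\rho$. Then $U$ is open and dense in $M$, and if $y\in U$, $e\in E$ and $ey=0$, then $e^2=0$.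
\end{lemma}

\begin{proof}
If $\rho=0$, then $E=\{0\}$ and $U=M$, so let $\rho\ge1$. In fixed bases of $E$ and $M$, the entries of the matrix of the map $E\to M$, $e\mapsto ey$, are linear functions of $y$, and $U$ is the set where some $\rho\times\rho$ minor is nonzero. Hence $U$ is open. At least one of these minors is a nonzero polynomial in $y$, and the zero set of a nonzero polynomial has empty interior, so $U$ is dense.

Let $y\in U$, $e\in E$, $ey=0$, and let $z\in M$. We move $y$ in the direction $z$ and use that the dimension cannot increase. Let $W$ be a complement of $\{w\in E:wy=0\}$ in $E$. Then $\dim W=\rho$, and there is $\delta>0$ with $\|wy\|\ge2\delta\|w\|$ for all $w\in W$. Put $y_t=y+tz$ for $t>0$ with $t\|z\|\le\delta$. Then $\|wy_t\|\ge\delta\|w\|$ for $w\in W$, so $\dim Wy_t=\rho$, and $Wy_t=Ey_t$ by maximality of $\rho$. Choose $w_t\in W$ with $w_ty_t=ey_t=t\,ez$. Then $\delta\|w_t\|\le t\|ez\|$, so $w_t\to0$ as $t\to0$. Apply $e$ to the identity $t\,ez=w_ty+t\,w_tz$. By commutativity $ew_ty=w_tey=0$, so $e^2z=ew_tz$, and the right side tends to $0$. Thus $e^2z=0$ for every $z\in M$.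
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:comm}]
Let $Q_n:H\to M_n=H/N_n$ be the quotient map. Since $N_n$ is invariant, each $A\in\mathcal A$ induces an operator $A_n$ on $M_n$ with $A_nQ_n=Q_nA$, and $E_n=\{A_n:A\in\mathcal A\}$ is a commutative algebra. Let $U_n\subseteq M_n$ be the set given by Lemma~\ref{lem:generic}. The map $Q_n$ is continuous and open, so $Q_n^{-1}(U_n)$ is open and dense in $H$. By the Baire category theorem, $U=\bigcap_nQ_n^{-1}(U_n)$ is a dense $G_\delta$ set. Let $x\in U$ and $A\in\mathcal A$ with $Ax=0$. For every $n$ we have $A_nQ_nx=0$, hence $A_n^2=0$, which means $A^2H\subseteq N_n$. Since $\bigcap_nN_n=\{0\}$, we get $A^2=0$ and therefore $A=0$.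
\end{proof}

Commutativity entered once, in the identity $ew_ty=w_tey$. Without it Lemma~\ref{lem:generic} is false: for $E=M_2$ every nonzero vector lies in $U$ and is killed by a rank-one projection. The assumption on squares is needed as well. In the span of the matrix units $E_{12},E_{13}$ on $\mathbb C^3$ all products vanish, and $A\mapsto Ax$ maps this two-dimensional algebra into the line $\mathbb Ce_1$, so no vector is separating.

\section{Block diagonal algebras of formal series}\label{sec:series}

The counterexample has to be an integral domain, weakly closed, and large enough to kill any finite set of vectors. We obtain the first two properties from a soft construction: take an abstract integral domain that is complete for a very weak notion of convergence, represent it on finite-dimensional blocks, and keep every element that gives a bounded operator. By Theorem~\ref{thm:comm} the domain must be noncommutative.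

Fix letters $t_1,t_2,\dots$. A \emph{word} is a finite sequence of letters, $|w|$ is its length, $\emptyset$ is the empty word, and $uv$ denotes concatenation. Let $R=\mathbb C\langle\langle t_1,t_2,\dots\rangle\rangle$ be the space of all formal series $f=\sum_wa_w(f)\,w$ with arbitrary complex coefficients, multiplied by
\[
a_w(fg)=\sum_{uv=w}a_u(f)\,a_v(g).
\]
The sum is finite because $w$ has $|w|+1$ factorizations, and $R$ is an algebra with unit $1=\emptyset$.

\begin{lemma}\label{lem:R}
$R$ is an integral domain.
\end{lemma}

\begin{proof}
Let $f,g\ne0$, and let $u,v$ be words of minimal length with $a_u(f)\ne0$ and $a_v(g)\ne0$. If $uv=u'v'$ and $a_{u'}(f)a_{v'}(g)\ne0$, then $|u'|\ge|u|$ and $|v'|\ge|v|$. The lengths have the same sum, so $|u'|=|u|$, and hence $u'=u$ and $v'=v$. Therefore $a_{uv}(fg)=a_u(f)a_v(g)\ne0$.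
\end{proof}

\begin{proposition}\label{prop:frame}
Let $H_n$ $(n\ge1)$ be nonzero finite-dimensional Hilbert spaces and let $\pi_n:R\to B(H_n)$ be unital homomorphisms with the following properties.
\begin{enumerate}
\item[(F)] For every $n$ there is a finite set $F_n$ of words with $\pi_n(f)=\sum_{w\in F_n}a_w(f)\pi_n(w)$ for all $f\in R$.
\item[(D)] For every word $w$ there are an index $n$ and a linear functional $c$ on $B(H_n)$ with $c(\pi_n(f))=a_w(f)$ for all $f\in R$.
\end{enumerate}
Let $H=\bigoplus_nH_n$ and
\[
\mathcal A=\Big\{\pi(f)=\bigoplus_n\pi_n(f)\ :\ f\in R,\ \sup_n\|\pi_n(f)\|<\infty\Big\}\subseteq B(H).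
\]
Then $\mathcal A$ is a weakly closed integral domain containing $I$, each $H_n$ reduces $\mathcal A$, and $\pi(f)=0$ only for $f=0$.
\end{proposition}

Condition (F) says that each block depends on finitely many coefficients, and (D) says that each coefficient is detected by some block.

\begin{proof}
The series $f$ with $\sup_n\|\pi_n(f)\|<\infty$ form a subalgebra of $R$ containing $1$, so $\mathcal A$ is an algebra of block diagonal operators with $I=\pi(1)$. If $\pi_n(f)=0$ for all $n$, then (D) gives $a_w(f)=0$ for all $w$, so $f=0$. If $\pi(f)\pi(g)=0$, then $\pi(fg)=0$, so $fg=0$, and Lemma~\ref{lem:R} gives $f=0$ or $g=0$.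

Let a net $\pi(f_\lambda)$ in $\mathcal A$ converge weakly to $T\in B(H)$. For $x\in H_n$ and $y\in H_m$ with $m\ne n$ we have $\langle Tx,y\rangle=\lim_\lambda\langle\pi(f_\lambda)x,y\rangle=0$, so $T=\bigoplus_nT_n$ with $\|T_n\|\le\|T\|$. For each $n$ the matrix entries of $\pi_n(f_\lambda)$ converge to those of $T_n$, so $\pi_n(f_\lambda)\to T_n$ in the finite-dimensional space $B(H_n)$. For a word $w$ take $n$ and $c$ as in (D). Then $a_w(f_\lambda)=c(\pi_n(f_\lambda))\to c(T_n)$, so the limit $a_w=\lim_\lambda a_w(f_\lambda)$ exists. Let $f=\sum_wa_ww$, which lies in $R$ because coefficients in $R$ are unrestricted. Since the sum in (F) is finite,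
\[
T_n=\lim_\lambda\sum_{w\in F_n}a_w(f_\lambda)\pi_n(w)=\sum_{w\in F_n}a_w\pi_n(w)=\pi_n(f)
\]
for every $n$. Hence $\sup_n\|\pi_n(f)\|\le\|T\|$ and $T=\pi(f)\in\mathcal A$.
\end{proof}

It remains to design blocks for which (ii) of Theorem~\ref{thm:main} holds. Given $x=(x_n)\in H$, we want a series $f\ne0$ with $\pi_n(f)x_n=0$ and $\|\pi_n(f)\|\le1$ for all $n$. We shall take $f=\sum_t\alpha(t)\,t$ linear, the sum running over the letters, and choose its coefficients block by block. When block $n$ is reached, the coefficients of the letters used by earlier blocks are already fixed. So block $n$ needs letters of its own, with free coefficients, to kill $x_n$. At the same time, (D) requires it to detect the coefficient of some word $w=s_d\cdots s_1$ in earlier letters.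

Let the block be an orthogonal sum $V_0\oplus\dots\oplus V_d$ in which every letter maps $V_{k-1}$ into $V_k$ and $V_d$ to $0$. Then words longer than $d$ act as zero, which gives (F) when only finitely many letters act. Let $s_k$ act on $V_{k-1}$ by an operator $Z_k$, and let the block's own letters act there by operators $Y_{k,m}$. To detect $a_w$ we need a functional $\Phi$ on the maps $V_0\to V_d$ that equals $1$ on $Z_d\cdots Z_1$ and vanishes on every product in which some $Z_k$ is replaced by a $Y_{k,m}$. To kill vectors we need the affine space $Z_k+\operatorname{span}_mY_{k,m}$ to contain contractions that vanish on any prescribed subspace of small dimension. The next section shows that these two demands are compatible.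

\section{Chains with a multiplicative functional}\label{sec:systems}

For finite-dimensional Hilbert spaces $V,W$ we write $\operatorname{Hom}(V,W)$ for the linear maps $V\to W$, with operator norm $\|\cdot\|$. The Hilbert--Schmidt inner product is $\langle F,G\rangle=\operatorname{tr}(FG^*)$, with norm $\|\cdot\|_2$, and $\|F\|\le\|F\|_2=\|F^*\|_2$. As before, $V^{(s)}$ is the orthogonal sum of $s$ copies of $V$, and $F^{(s)}=F\oplus\dots\oplus F$ maps $V^{(s)}$ to $W^{(s)}$.

\begin{definition}\label{def:system}
Let $d,r\ge1$. A \emph{$(d,r)$-system} consists of nonzero finite-dimensional Hilbert spaces $V_0,\dots,V_d$, subspaces $L_k\subseteq\operatorname{Hom}(V_{k-1},V_k)$ with linear functionals $\zeta_k:L_k\to\mathbb C$ $(1\le k\le d)$, and a linear functional $\Phi$ on $\operatorname{Hom}(V_0,V_d)$ such that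
\begin{enumerate}
\item[(M)] $\Phi(A_d\cdots A_1)=\zeta_d(A_d)\cdots\zeta_1(A_1)$ for all $A_k\in L_k$;
\item[(K)] for every $k$ and every subspace $X\subseteq V_{k-1}$ with $\dim X\le r$ there is $A\in L_k$ with $\zeta_k(A)=1$, $A|_X=0$ and $\|A\|\le1$.
\end{enumerate}
\end{definition}

In the notation at the end of Section~\ref{sec:series}, $L_k$ is the span of $Z_k$ and the $Y_{k,m}$, and $\zeta_k$ reads the coefficient of $Z_k$. The two conditions pull in opposite directions. By (M), a product $A_d\cdots A_1$ is nonzero whenever all $\zeta_k(A_k)$ are nonzero, while (K) lets such factors have kernels in any position.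

For $d=1$ there is no conflict. Take $V_0=V_1=\mathbb C^{r+1}$, $L_1=M_{r+1}$ and $\zeta_1=\Phi=\operatorname{tr}$. If $\dim X\le r$, the orthogonal projection onto a line orthogonal to $X$ has trace $1$ and norm $1$ and vanishes on $X$.

\begin{example}[$d=2$, $r=1$]\label{ex:21}
Two copies of a full matrix algebra with the trace do not work: orthogonal rank-one projections have trace $1$ and product $0$, which contradicts (M) for any $\Phi$. A better attempt lets the two factors act on independent coordinates. Let $V_0=V_1=V_2=(\mathbb C^a)^{(s)}$ and view operators as $s\times s$ block matrices with blocks in $M_a$. Let $L_2$ consist of the matrices $A^{(s)}$ with $A\in M_a$, and $L_1$ of the matrices $(b_{ij}I_a)$ with $b\in M_s$. Then $\operatorname{tr}\big(A^{(s)}(b_{ij}I_a)\big)=\operatorname{tr}A\cdot\operatorname{tr}b$, so (M) holds. But (K) fails. If $a\le s$, there is a vector $(u_1,\dots,u_s)$ whose components span $\mathbb C^a$, and no nonzero element of $L_2$ kills it. If $a\ge s$, there is a vector with linearly independent components, and no nonzero element of $L_1$ kills it.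

The remedy is to choose $a>s$, which saves $L_2$, and to enlarge $L_1$ to the largest space that (M) allows. Take $a=3$, $s=2$. For a block matrix $T=(T_{ij})$ we have $\operatorname{tr}(A^{(2)}T)=\operatorname{tr}\big(A(T_{11}+T_{22})\big)$, and this is proportional to $\operatorname{tr}A$ exactly when $T_{11}+T_{22}$ is scalar. So put
\[
L_2=\{A^{(2)}:A\in M_3\},\qquad L_1=\{T:\ T_{11}+T_{22}=\lambda(T)I_3\ \text{for some }\lambda(T)\in\mathbb C\},
\]
with $\zeta_2(A^{(2)})=\operatorname{tr}A$, $\zeta_1=\sqrt2\,\lambda$ and $\Phi=\sqrt2\operatorname{tr}$. Then (M) holds. Let $(u,v)\in\mathbb C^3\oplus\mathbb C^3$ be nonzero. In $L_2$ it is killed by $A^{(2)}$, where $A$ is the projection onto a line orthogonal to $u$ and $v$. In $L_1$, if $\|u\|\ge\|v\|$, it is killed by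
\[
T=\frac1{\sqrt2}\begin{pmatrix}0&0\\ -S&I_3\end{pmatrix},\qquad S\xi=\frac{\langle\xi,u\rangle}{\|u\|^2}\,v,
\]
because $Su=v$. Here $\zeta_1(T)=1$, and $\|T\|^2=\frac12\|SS^*+I_3\|\le1$ since $\|S\|=\|v\|/\|u\|\le1$. If $\|u\|<\|v\|$, exchange the two summands. This is a $(2,1)$-system.
\end{example}

The general step repeats this pattern: inflate a shorter system that can kill more vectors, and put in front of it the largest space of maps compatible with (M).

\begin{lemma}\label{lem:system}
A $(d,r)$-system exists for all $d,r\ge1$.
\end{lemma}

\begin{proof}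
We use induction on $d$, for all $r$ at once. The case $d=1$ was treated above. Let $d\ge2$, put $s=r+1$, and take a $(d-1,rs)$-system, indexed so that its spaces are $V_1',\dots,V_d'$, its subspaces and functionals are $L_k'\subseteq\operatorname{Hom}(V_{k-1}',V_k')$ and $\zeta_k'$ for $2\le k\le d$, and $\Phi'$ is defined on $\operatorname{Hom}(V_1',V_d')$.

\emph{The steps $k\ge2$.} Put $V_k=(V_k')^{(s)}$ for $1\le k\le d$, and for $2\le k\le d$ put $L_k=\{A^{(s)}:A\in L_k'\}$ and $\zeta_k(A^{(s)})=\zeta_k'(A)$. To verify (K), let $X\subseteq V_{k-1}$ with $\dim X\le r$, and let $X'\subseteq V_{k-1}'$ be the span of the $s$ components of each vector in a basis of $X$. Then $\dim X'\le rs$ and $X\subseteq(X')^{(s)}$. If $A\in L_k'$ satisfies $\zeta_k'(A)=1$, $A|_{X'}=0$ and $\|A\|\le1$, then $A^{(s)}$ has the required properties for $X$.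

\emph{The step $k=1$.} Let $\mathcal P\subseteq\operatorname{Hom}(V_1',V_d')$ be the span of the products $A_d\cdots A_2$ with $A_k\in L_k'$, and let $\varphi=\Phi'|_{\mathcal P}$. By (K) there are $A_k\in L_k'$ with $\zeta_k'(A_k)=1$, and then $\varphi(A_d\cdots A_2)=1$ by (M); so $\varphi\ne0$. Let $c>0$ be the norm of $\varphi$ with respect to $\|\cdot\|_2$. As in Example~\ref{ex:21} we want $\Phi$ to be a multiple of the trace, so we close the chain by taking $V_0=V_d$, and we set $\Phi=c\operatorname{tr}$ and
\[
L_1=\{T\in\operatorname{Hom}(V_0,V_1):\ \text{there is }\lambda\in\mathbb C\text{ with }c\operatorname{tr}(p^{(s)}T)=\lambda\varphi(p)\text{ for all }p\in\mathcal P\}.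
\]
Since $\varphi\ne0$, the scalar $\lambda$ is determined by $T$; call it $\zeta_1(T)$. The set $L_1$ is a subspace and $\zeta_1$ is linear on it. For $A_k\in L_k'$, $T\in L_1$ and $p=A_d\cdots A_2$,
\[
\Phi\big(A_d^{(s)}\cdots A_2^{(s)}T\big)=c\operatorname{tr}(p^{(s)}T)=\zeta_1(T)\Phi'(p)=\zeta_1(T)\prod_{k=2}^d\zeta_k'(A_k),
\]
which is (M).

It remains to prove (K) for $k=1$. Let $X\subseteq V_0$ with $\dim X\le r$, let $P$ be the orthogonal projection onto $X$, and for $p\in\mathcal P$ put $\theta(p)=(1-P)p^{(s)}\in\operatorname{Hom}(V_1,V_0)$. If $T:V_0\to V_1$ vanishes on $X$, then $T=T(1-P)$, and cyclicity of the trace gives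
\begin{equation}\label{eq:cyc}
\operatorname{tr}(p^{(s)}T)=\operatorname{tr}\big(p^{(s)}T(1-P)\big)=\operatorname{tr}(\theta(p)T).
\end{equation}
So such a $T$ sees $p$ only through $\theta(p)$, and the point is that $\theta$ loses no information: a nonzero $p^{(s)}$ has rank at least $s>r$, so its range is not contained in $X$. For the norm bound in (K) we need this quantitatively. The operator $Q=p^{(s)}(p^{(s)})^*$ is positive, with $\operatorname{tr}Q=s\|p\|_2^2$ and $\|Q\|=\|p\|^2$, and $\operatorname{tr}(PQ)=\operatorname{tr}(PQP)\le r\|Q\|$ because $P$ has rank at most $r$. Hence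
\[
\|\theta(p)\|_2^2=\operatorname{tr}\big((1-P)Q\big)\ge s\|p\|_2^2-r\|p\|^2\ge(s-r)\|p\|_2^2=\|p\|_2^2 .
\]
Thus $\theta$ is injective, and $\theta(p)\mapsto\varphi(p)/c$ is a linear functional of norm at most $1$ on the Hilbert space $(\theta(\mathcal P),\|\cdot\|_2)$. By the Riesz representation theorem there is $G\in\theta(\mathcal P)$ with $\|G\|_2\le1$ and $\varphi(p)=c\operatorname{tr}(\theta(p)G^*)$ for all $p\in\mathcal P$. Put $T=G^*:V_0\to V_1$. The range of $G$ lies in $X^\perp$, so $T$ vanishes on $X$, and \eqref{eq:cyc} gives $c\operatorname{tr}(p^{(s)}T)=\varphi(p)$ for all $p\in\mathcal P$. Therefore $T\in L_1$, $\zeta_1(T)=1$ and $\|T\|\le\|G\|_2\le1$.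
\end{proof}

\section{The blocks}\label{sec:blocks}

We now assign words and letters to blocks. Block $n$ will detect one nonempty word $w_n$. The number of letters that the block needs for itself depends on $|w_n|$, and these letters occur in words that later blocks must detect. To avoid a circular definition we fix the words first.

\medskip\noindent\emph{Words.} Fix a sequence $(w_n)_{n\ge1}$ of nonempty words such that every nonempty word occurs in it and $w_n$ involves only $t_1,\dots,t_n$. To obtain one, enumerate the nonempty words as $u_1,u_2,\dots$, let $\kappa:\mathbb N\to\mathbb N$ take every value infinitely often, and put $w_n=u_{\kappa(n)}$ if this word involves only $t_1,\dots,t_n$, and $w_n=t_1$ otherwise. A word $u_j$ equals $w_n$ for every large $n$ with $\kappa(n)=j$.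

\medskip\noindent\emph{Systems.} Let $d_n=|w_n|$ and fix a $(d_n,n)$-system $(V^n_k,L^n_k,\zeta^n_k,\Phi^n)$. The second parameter grows with $n$ so that any given number $r$ of vectors can be handled by all blocks with $n\ge r$. By (K) with $X=\{0\}$, choose $Z^n_k\in L^n_k$ with $\zeta^n_k(Z^n_k)=1$ and $\|Z^n_k\|\le1$. Choose a basis $(Y^n_{k,m})_m$ of $\ker\zeta^n_k$ such that
\begin{equation}\label{eq:norm}
A\in L^n_k,\ \ \zeta^n_k(A)=1,\ \ \|A\|\le1\quad\Longrightarrow\quad A=Z^n_k+\sum_mb_mY^n_{k,m}\ \text{ with all }|b_m|\le1 .
\end{equation}
This is possible: $A-Z^n_k$ lies in the ball of radius $2$ of the finite-dimensional space $\ker\zeta^n_k$, on which the coordinates with respect to a given basis are bounded by some $B\ge1$, and multiplying the basis by $B$ divides the coordinates by $B$. Condition \eqref{eq:norm} will keep the coefficients of the annihilating series bounded along the recursion.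

\medskip\noindent\emph{Letters.} Let $\nu_n$ be the number of pairs $(k,m)$ at stage $n$, and put $\ell_0=1$ and $\ell_n=\ell_{n-1}+\nu_n+1$. The letters $t_j$ with $j\le\ell_{n-1}$ are \emph{old} at stage $n$. The $\nu_n$ letters $t_j$ with $\ell_{n-1}<j<\ell_n$ are \emph{new} at stage $n$; we put them in bijection with the pairs $(k,m)$ and write $y^n_{k,m}$ for the letter attached to $(k,m)$. The letters $t_{\ell_n}$ $(n\ge0)$ are called \emph{seeds}. The seed $t_{\ell_n}$ will act as zero on the first $n$ blocks, so that an annihilating series can be started at any stage. The seeds also make $(\ell_n)$ strictly increasing, so $\ell_{n-1}\ge n$ and every letter of $w_n$ is old at stage $n$.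

\medskip\noindent\emph{Representations.} Fix $n$, write $d=d_n$ and $w_n=s_d\cdots s_1$ with letters $s_k$, and let $H_n=V^n_0\oplus\dots\oplus V^n_d$ be the orthogonal sum of $d+1$ summands (distinct summands, even where the spaces coincide). A map $V^n_{k-1}\to V^n_k$ is regarded as an operator on $H_n$ that vanishes on the other summands. For a letter $t$ and $1\le k\le d$ define
\[
[t]_k=\begin{cases}Z^n_k,&t=s_k,\\ Y^n_{k,m},&t=y^n_{k,m},\\ 0,&\text{otherwise},\end{cases}
\qquad\qquad\pi_n(t)=\sum_{k=1}^d[t]_k .
\]
The first two cases exclude each other because $s_k$ is old and $y^n_{k,m}$ is new. The construction is arranged so that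
\begin{equation}\label{eq:delta}
[t]_k\in L^n_k,\qquad \zeta^n_k([t]_k)=1\ \text{ if }t=s_k,\qquad \zeta^n_k([t]_k)=0\ \text{ if }t\ne s_k,
\end{equation}
and $\pi_n(t_j)=0$ for $j\ge\ell_n$. For a word $w$ let $\pi_n(w)$ be the product of the operators $\pi_n(t)$ over the letters of $w$, in the same order, with $\pi_n(\emptyset)=I$; thus $\pi_n(uv)=\pi_n(u)\pi_n(v)$. Let $F_n$ be the finite set of words of length at most $d$ in the letters $t_j$, $j<\ell_n$, and for $f\in R$ put $\pi_n(f)=\sum_{w\in F_n}a_w(f)\pi_n(w)$.

\begin{example}\label{ex:stage1}
Suppose $w_1=t_1$ and use the $(1,1)$-system $V_0=V_1=\mathbb C^2$, $L_1=M_2$, $\zeta_1=\Phi=\operatorname{tr}$. Take $Z=E_{11}$ and the basis $E_{12}$, $E_{21}$, $E_{22}-E_{11}$ of the traceless matrices, attached to the new letters $t_2,t_3,t_4$; the seed is $t_5$. On $H_1=\mathbb C^2\oplus\mathbb C^2$, with $\alpha_j=a_{t_j}(f)$,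
\[
\pi_1(f)=\begin{pmatrix}a_\emptyset(f)I&0\\ A&a_\emptyset(f)I\end{pmatrix},\qquad A=\begin{pmatrix}\alpha_1-\alpha_4&\alpha_2\\ \alpha_3&\alpha_4\end{pmatrix}.
\]
The trace of $A$ detects $\alpha_1$. With $\alpha_1=1$ fixed, $A$ can be any matrix of trace $1$, and $|\alpha_2|,|\alpha_3|,|\alpha_4|\le\|A\|$, so \eqref{eq:norm} holds. A linear series sends $(\xi,\eta)$ to $(0,A\xi)$, and a suitable choice of $\alpha_2,\alpha_3,\alpha_4$ makes $A$ a rank-one projection that kills $\xi$.
\end{example}

\begin{lemma}\label{lem:blocks}
Each $\pi_n$ is a unital homomorphism $R\to B(H_n)$, and the family $(\pi_n)$ satisfies \textup{(F)} and \textup{(D)}.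
\end{lemma}

\begin{proof}
Fix $n$ and $d=d_n$. Every $\pi_n(t)$ maps $V^n_{k-1}$ into $V^n_k$ and $V^n_d$ to $0$, so $\pi_n(w)=0$ for $|w|>d$; also $\pi_n(w)=0$ if $w$ contains a letter $t_j$ with $j\ge\ell_n$. Hence $\pi_n(w)=0$ for $w\notin F_n$, the definition of $\pi_n$ on series agrees with the one on words, and (F) holds. If $uv\in F_n$, then $u,v\in F_n$; and if $u,v\in F_n$ but $uv\notin F_n$, then $\pi_n(u)\pi_n(v)=0$. Therefore
\[
\pi_n(fg)=\sum_{w\in F_n}\ \sum_{uv=w}a_u(f)a_v(g)\pi_n(u)\pi_n(v)=\sum_{u,v\in F_n}a_u(f)a_v(g)\pi_n(u)\pi_n(v)=\pi_n(f)\pi_n(g).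
\]

For (D), a word of length $j$ maps $V^n_0$ into $V^n_j$ if $j\le d$. If $\xi\in V^n_0$ is a unit vector, then $\langle\pi_n(w)\xi,\xi\rangle=0$ for $w\ne\emptyset$, so $\langle\pi_n(f)\xi,\xi\rangle=a_\emptyset(f)$, and the empty word is detected. Every nonempty word is some $w_n=s_d\cdots s_1$. Let $P_d$ be the projection of $H_n$ onto $V^n_d$ and put $c_n(S)=\Phi^n(P_dS|_{V^n_0})$ for $S\in B(H_n)$. Then $c_n(\pi_n(w))=0$ for $|w|\ne d$. For a word $w=s'_d\cdots s'_1$ of length $d$ we have $\pi_n(w)|_{V^n_0}=[s'_d]_d\cdots[s'_1]_1$, so (M) and \eqref{eq:delta} give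
\[
c_n(\pi_n(w))=\prod_{k=1}^d\zeta^n_k([s'_k]_k)=\begin{cases}1,&w=w_n,\\0,&w\ne w_n.\end{cases}
\]
Since $w_n\in F_n$, linearity yields $c_n(\pi_n(f))=a_{w_n}(f)$ for all $f\in R$.
\end{proof}

\section{Annihilating finitely many vectors}\label{sec:kill}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $H=\bigoplus_nH_n$ and let $\mathcal A$ be the algebra of Proposition~\ref{prop:frame} for the representations of Section~\ref{sec:blocks}. The space $H$ is separable and infinite dimensional, being a sum of infinitely many nonzero finite-dimensional spaces. By Lemma~\ref{lem:blocks} and Proposition~\ref{prop:frame}, $\mathcal A$ is a weakly closed integral domain containing $I$ and reduced by each $H_n$. It remains to prove (ii).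

Let $x^{(1)},\dots,x^{(r)}\in H$, with components $x^{(i)}_{n,k}\in V^n_k$. We construct a linear series $f=\sum_t\alpha(t)\,t$ with $|\alpha(t)|\le1$ for all letters $t$. The blocks with $n<r$ are not built to kill $r$ vectors, so we make $f$ vanish on them by starting at the seed $t_{\ell_{r-1}}$: put $\alpha(t_j)=0$ for $j<\ell_{r-1}$ and $\alpha(t_{\ell_{r-1}})=1$. If $n<r$, then $\ell_n\le\ell_{r-1}$, so $\alpha(t_j)=0$ for $j<\ell_n$, while $\pi_n(t_j)=0$ for $j\ge\ell_n$. Thus $\pi_n(f)=0$ for $n<r$, whatever the remaining coefficients are.

Now let $n\ge r$, and suppose that $\alpha(t)$ has been defined, with $|\alpha(t)|\le1$, for all letters that are old at stage $n$; this holds for $n=r$. Write $d=d_n$ and $w_n=s_d\cdots s_1$. For $1\le k\le d$ the space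
\[
X_k=\operatorname{span}\{x^{(i)}_{n,k-1}:1\le i\le r\}\subseteq V^n_{k-1}
\]
has dimension at most $r\le n$. By (K) and \eqref{eq:norm} there is
\[
A_k=Z^n_k+\sum_mb_{k,m}Y^n_{k,m}\qquad\text{with}\qquad A_k|_{X_k}=0,\quad\|A_k\|\le1,\quad|b_{k,m}|\le1 .
\]
The operator $Z^n_k$ will appear in $\pi_n(f)$ with the coefficient $\alpha(s_k)$, which is already fixed. We match it by putting $\alpha(y^n_{k,m})=\alpha(s_k)b_{k,m}$, and we put $\alpha(t_{\ell_n})=0$. Then $\alpha$ is defined and bounded by $1$ on all letters that are old at stage $n+1$, and the recursion continues. Since $\ell_n\to\infty$, it defines $\alpha$ on all letters.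

For $n\ge r$, the only letters $t$ with $[t]_k\ne0$ are among $s_k$ and the $y^n_{k,m}$, so
\[
\pi_n(f)=\sum_{k=1}^d\sum_t\alpha(t)[t]_k=\sum_{k=1}^d\Big(\alpha(s_k)Z^n_k+\sum_m\alpha(s_k)b_{k,m}Y^n_{k,m}\Big)=\sum_{k=1}^d\alpha(s_k)A_k .
\]
For $\xi=(\xi_0,\dots,\xi_d)\in H_n$ we get $\pi_n(f)\xi=\sum_k\alpha(s_k)A_k\xi_{k-1}$, a sum of vectors in the mutually orthogonal spaces $V^n_k$. Hence
\[
\|\pi_n(f)\xi\|^2=\sum_{k=1}^d|\alpha(s_k)|^2\|A_k\xi_{k-1}\|^2\le\|\xi\|^2,
\]
and $\pi_n(f)$ kills the component of each $x^{(i)}$ in $H_n$, because $x^{(i)}_{n,k-1}\in X_k$.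

Thus $A=\pi(f)$ belongs to $\mathcal A$, $\|A\|\le1$, and $Ax^{(i)}=0$ for $1\le i\le r$. Finally $f\ne0$ since $\alpha(t_{\ell_{r-1}})=1$, so $A\ne0$ by Proposition~\ref{prop:frame}.
\end{proof}

\begin{remark}\label{rem:free}
The noncommutativity of $\mathcal A$ is visible directly. A letter $t$ is old at all but finitely many stages, and at such a stage $\pi_n(t)=\sum_{k:\,s_k=t}Z^n_k$ has norm at most $1$ by the orthogonality argument above. So $\pi(t)\in\mathcal A$ for every letter $t$. Since $\pi$ is injective, these operators generate a copy of the free unital algebra on countably many generators inside $\mathcal A$; in particular $\pi(t_1)\pi(t_2)\ne\pi(t_2)\pi(t_1)$.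
\end{remark}

\begin{thebibliography}{1}

\bibitem{SV}
\emph{Separating vectors for operators},
\texttt{http://ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 2007-135-03/\allowbreak S0002-9939-06-08486-3/\allowbreak S0002-9939-06-08486-3.pdf}

\end{thebibliography}
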